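# Cone independent families in the binary cube: density one, and the exact order of the deficit

## 1. The density of the largest cone independent families

Let $c(n)$ be the largest size of a set $A\subset\{0,1\}^n\subset\mathbb E^n$ (real Euclidean $n$-space) such that no vector $a\in A$ is a linear combination, with non-negative coefficients, of the vectors in $A\setminus\{a\}$.

**Theorem 1.** $\displaystyle\lim_{n\to\infty}\frac{c(n)}{2^n}=1.$

**Theorem 2.** There are absolute constants $0<c_1<c_2$ and $n_0$ with
$$c_1\frac{(\ln n)^{3/2}}{\sqrt n}\ \le\ 1-\frac{c(n)}{2^n}\ \le\ c_2\frac{(\ln n)^{3/2}}{\sqrt n}\qquad(n\ge n_0).$$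

We now unpack this. For $A,B\subset\mathbb E^n$, say that $A$ is *cone independent of* $B$ if no $a\in A$ equals a linear combination of the vectors in $B\setminus\{a\}$ with non-negative coefficients. If $A$ is cone independent of $A$, we call $A$ a *cone independent set*. So $c(n)$ is the maximal size of a cone independent subset of the binary cube. Ordinary linear independence would allow at most $n$ vectors. Forbidding only non-negative combinations is a much weaker demand, and the question is whether it still forces us to leave out a positive proportion of the cube. The problem comes from "Report No. 52/2001", where it is stated that $\lim c(n)/2^n$ is known to exceed $0.55$, and where Conjecture 3 says that $\lim c(n)/2^n<1$. Theorem 1 disproves Conjecture 3. Theorem 2 says at which rate the *deficit* $1-c(n)/2^n$ tends to $0$, up to a constant factor; the optimal constant is not determined.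

Throughout we identify $\{0,1\}^n$ with the family of subsets of $[n]=\{1,\dots,n\}$. The vector of a set $a$ is $1_a$, and $0=1_\emptyset$. We write $a\cup v$, $a\setminus i$ for $a\cup\{v\}$, $a\setminus\{i\}$. Two observations are used constantly.

First, if $|A|\ge2$ and $A$ is cone independent, then $\emptyset\notin A$, because $0$ is the combination of the other vectors with all coefficients $0$.

Second, if $1_a=\sum_b\lambda_b1_b$ with all $\lambda_b>0$, then every $b$ that occurs satisfies $b\subseteq a$: the coordinates outside $a$ vanish on the left, and a sum of non-negative terms vanishes only if each term does.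

So cone independence asks, for each $a\in A$, only about the members of $A$ that lie below $a$.

## 2. The cubes of dimension 1, 2 and 3

For $n=1$, a set of size $2$ would contain $\emptyset$, so $c(1)=1$. For $n=2$, a set of size $3$ would have to be $\{\{1\},\{2\},\{1,2\}\}$, and $1_{\{1,2\}}=1_{\{1\}}+1_{\{2\}}$. The set $\{\{1\},\{1,2\}\}$ is cone independent, so $c(2)=2$.

For $n=3$ there is a picture. For non-empty $a$ put $P_a=1_a/|a|$, a point of the plane where the coordinates sum to $1$. If $1_a=\sum\lambda_b1_b$, then $P_a=\sum(\lambda_b|b|/|a|)P_b$, and comparing coordinate sums shows that these coefficients add up to $1$; the converse is just rescaling. So a family of non-empty sets is cone independent exactly when no $P_a$ is in the convex hull of the others. For $n=3$ the seven points are the vertices of a triangle, the midpoints of its sides, and its center. How many can we choose with none in the hull of the others?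

* With all three vertices, nothing else can be added: $3$ points.
* With exactly two vertices, say $P_1,P_3$, the midpoint $P_{13}$ is excluded. If the center is chosen, then $P_{23}$ is excluded, since the center lies on the segment $P_1P_{23}$, and likewise $P_{12}$ is excluded because of $P_3P_{12}$. This leaves $3$ points. Without the center, $P_1,P_3,P_{12},P_{23}$ are the corners of a trapezoid: $4$ points.
* With exactly one vertex, the four other candidates are three midpoints and the center, and the center is in the hull of the three midpoints; so at most $4$ points.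
* With no vertex, the same remark gives at most $3$.

Hence $c(3)=4$. In dimensions $1,2,3$ the ratio $c(n)/2^n$ is exactly $\frac12$.

## 3. Pivots, and why a single block stays at one half

The ratio $\frac12$ can be had in every dimension: take all $a$ containing the element $1$. The reason is a one-line argument which, made slightly more flexible, drives the whole construction.

**Lemma 1 (pivot lemma).** Let $A\subset\{0,1\}^n$. Suppose every $a\in A$ contains an element $i$ such that $i\in b$ for every $b\in A$ with $b\subseteq a$. Then $A$ is cone independent.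

*Proof.* Suppose $1_a=\sum_b\lambda_b1_b$ with $b\in A\setminus\{a\}$ and $\lambda_b>0$. The sum is not empty, since $a\ni i$ is not empty. All these $b$ satisfy $b\subseteq a$, hence contain $i$, and coordinate $i$ gives $\sum_b\lambda_b=1$. For any $f\in a$, coordinate $f$ gives $\sum_{b\ni f}\lambda_b=1=\sum_b\lambda_b$. As all $\lambda_b$ are positive, every $b$ contains $f$. This holds for every $f\in a$, so $b\supseteq a$ and therefore $b=a$, a contradiction. $\square$

The element $i$ may depend on $a$; call it a *pivot* of $a$. With $A=\{a:1\in a\}$ the pivot is always $1$.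

How can the pivot be made to vary? The natural first attempt is to fix a block $B\subset[n]$ of size $d$ and take $A=\{a:|a\cap B|=1\}$. If $a\cap B=\{i\}$ and $b\in A$, $b\subseteq a$, then $b$ meets $B$ and can do so only in $i$. So $i$ is a pivot and $A$ is cone independent. Its density is $d2^{-d}$, and since $d\le2^{d-1}$ this is never more than $\frac12$. Forcing $|a\cap B|=1$ for a prescribed block costs at least half the cube.

Now look at what was actually used. For the pivot of $a$ we need $|a\cap B|=1$, but from the smaller set $b$ we need only that $b$ meets $B$. With many blocks, we can ask each set to *meet all* blocks, and to meet *exactly once* only one block, of its own choice. For a random $a$ and a block of size $d$, missing has probability $2^{-d}$ and meeting exactly once has probability $d2^{-d}$, which is larger by the factor $d$. With $T$ blocks, we want $T2^{-d}$ small, so that usually no block is missed, and $Td2^{-d}$ large, so that usually some block is met exactly once. Both are possible at once when $d$ is large.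

## 4. Many disjoint blocks: proof of Theorem 1

Let $d\ge2$, $T=\lceil 2^d(\ln d)/d\rceil$ and $n\ge Td$. Take disjoint $B_1,\dots,B_T\subset[n]$ of size $d$, and let
$$A=\{a\subset[n]:\ a\cap B_j\ne\emptyset\text{ for all }j,\ \text{and }|a\cap B_j|=1\text{ for some }j\}.$$

**Step 1: independence.** This step checks the hypothesis of Lemma 1. If $a\in A$ and $a\cap B_j=\{i\}$, then every $b\in A$ with $b\subseteq a$ meets $B_j$, and only in $i$, so $i\in b$. By Lemma 1, $A$ is cone independent.

**Step 2: density.** This step counts $A$. For a uniformly random $a$ the sets $a\cap B_j$ are independent and uniform. All blocks are met with probability $(1-2^{-d})^T$. All blocks are met at least twice with probability $(1-(d+1)2^{-d})^T$. Membership in $A$ is the first event without the second, so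
$$\frac{c(n)}{2^n}\ge\frac{|A|}{2^n}=(1-2^{-d})^T-\bigl(1-(d+1)2^{-d}\bigr)^T\ge1-T2^{-d}-e^{-T(d+1)2^{-d}}.$$
Here $T2^{-d}\le\frac{\ln d}d+2^{-d}$, and $T(d+1)2^{-d}\ge\frac{d+1}d\ln d\ge\ln d$. Therefore
$$\frac{c(n)}{2^n}\ge1-\frac{\ln d}d-2^{-d}-\frac1d\qquad\text{for all }n\ge Td.$$

**Step 3: the limit.** It remains to pass to the limit. The lower limit of $c(n)/2^n$ is at least the right-hand side for every $d\ge2$; let $d\to\infty$ and use $c(n)\le2^n$. The limit exists and equals $1$. $\square$

Small values already show the effect. With $d=3$, $T=3$ the density is $(7/8)^3-(1/2)^3=279/512\approx0.545$. With $d=4$, $T=6$ (so $n=24$ suffices) it is $(15/16)^6-(11/16)^6\approx0.573$.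

## 5. Overlapping blocks: the upper bound in Theorem 2

What rate does the construction give? Disjointness requires $Td\le n$, and this is a real obstacle. Suppose $T$ disjoint blocks of size $d$ give density at least $\frac12$. The density is at most $1-(1-(d+1)2^{-d})^T\le T(d+1)2^{-d}\le\frac{n(d+1)}{d}2^{-d}\le2n2^{-d}$, so $2^d\le4n$ and $d\le\log_2n+2$. Put $s=T2^{-d}$. From $s(d+1)\ge\frac12$ we get $s\ge\frac1{2(d+1)}$, and the density is at most $(1-2^{-d})^T\le e^{-s}$. So the deficit is at least $1-e^{-1/(2(d+1))}\ge\frac1{4(d+1)}\ge\frac{1}{4(\log_2n+3)}$, by $1-e^{-t}\ge t/2$ for $0\le t\le1$. Disjoint blocks of equal size cannot do better than order $1/\ln n$.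

But disjointness was used only to compute the density. Lemma 1 does not care whether blocks overlap. So let the blocks overlap, choose them at random, and average. What now limits the block size $k$? A set $a$ with $|a|=(\frac12+\theta)n$ misses a random block of size $k$ with probability about $2^{-k}(1-2\theta)^k\approx2^{-k}e^{-2\theta k}$. Typical $a$ have $|\theta|$ up to about $\sqrt{\ln n/n}$ if we neglect only a polynomially small proportion, so the miss probabilities of all these $a$ agree up to a constant factor as long as $k$ is at most about $\sqrt{n/\ln n}$. This is our choice.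

*Proof of the upper bound in Theorem 2.* Let
$$k=\Bigl\lfloor\sqrt{n/\ln n}\Bigr\rfloor,\qquad T=\Bigl\lceil16\cdot2^k\,\frac{\ln n}k\Bigr\rceil .$$
Let $K_1,\dots,K_T$ be independent, each a sequence of $k$ independent uniform elements of $[n]$, regarded also as the set of its entries. Let $A$ be the family of all $a$ that meet every $K_t$ and satisfy $|a\cap K_t|=1$ for some $t$.

**Step 1: independence.** As before: if $a\cap K_t=\{i\}$, then each $b\in A$ with $b\subseteq a$ meets $K_t$ only in $i$, so $i$ is a pivot of $a$. Lemma 1 shows that $A$ is cone independent, whatever the $K_t$ are.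

**Step 2: a fixed set of typical size is rarely left out.** Fix $a$ with $|a|/n=p=\frac12+\theta$, $|\theta|\le\sqrt{\ln n/n}$, and let $q=1-p=\frac12(1-2\theta)$. A given $K_t$ is missed by $a$ with probability $q^k$. Exactly one position of the sequence $K_t$ lies in $a$ with probability $kpq^{k-1}$, and then $|a\cap K_t|=1$. Hence
$$P(a\notin A)\le Tq^k+(1-kpq^{k-1})^T\le Tq^k+\exp(-Tkpq^{k-1}).$$
Now $q^k=2^{-k}(1-2\theta)^k$. From $1-s\le e^{-s}$ and $|2\theta k|\le2$ we get $(1-2\theta)^k\le e^2$. From $\ln(1-s)\ge-s-s^2$ for $|s|\le\frac12$ we get, for large $n$, $(1-2\theta)^k\ge e^{-2\theta k-4k\theta^2}\ge e^{-2}e^{-4k\theta^2}$, and $k\theta^2\le\sqrt{\ln n/n}\to0$. So $e^{-2}(1-o(1))\le(1-2\theta)^k\le e^2$, uniformly in $\theta$. The first term is thus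
$$Tq^k\le\Bigl(16\cdot2^k\frac{\ln n}k+1\Bigr)2^{-k}e^2=O\Bigl(\frac{\ln n}k\Bigr)=O\Bigl(\frac{(\ln n)^{3/2}}{\sqrt n}\Bigr).$$
For the second, $p/q=1+o(1)$, so $Tkpq^{k-1}=Tk\,\frac pq\,q^k\ge16e^{-2}(1-o(1))\ln n$. Since $16e^{-2}>2$, the second term is at most $n^{-1}$ for large $n$.

**Step 3: averaging.** This step chooses the blocks. By Hoeffding's inequality, $P\bigl(\bigl||a|-\frac n2\bigr|>s\bigr)\le2e^{-2s^2/n}$ for uniform $a$; with $s=\sqrt{n\ln n}$, a uniform $a$ violates the condition on $|a|$ with probability at most $2n^{-2}$. Averaging over $a$ and over the $K_t$, the expectation of $1-|A|/2^n$ is $O((\ln n)^{3/2}/\sqrt n)$. Some choice of the $K_t$ does at least as well as the average. $\square$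

## 6. The weight function of a member of $A$

From here on we prove the lower bound on the deficit. We are given an arbitrary cone independent $A$, not one built from blocks. The first task is to find pivots in it. They will be only approximate: an element $i$ of $y\in A$ such that *most* subsets of $y\setminus i$ close to $y$ are not in $A$.

Recall Farkas' lemma: if a vector $p$ is not in the finitely generated (hence closed) cone $C\subset\mathbb R^m$, there is $u$ with $\langle u,c\rangle\ge0$ for all $c\in C$ and $\langle u,p\rangle<0$. For $w:y\to\mathbb R$ and $s\subseteq y$ write $w(s)=\sum_{j\in s}w_j$.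

**Lemma 2.** Let $A$ be cone independent, $\emptyset\notin A$, $y\in A$. There is $w:y\to\mathbb R$ with $w(y)=0$ and $w(b)<0$ for all $b\in A$, $b\subsetneq y$.

*Proof.* In $\mathbb R^y$, the vector $1_y$ is not in the cone spanned by $\{1_b:b\in A,\ b\subsetneq y\}$ (if there are no such $b$, the cone is $\{0\}$, and $1_y\ne0$). By Farkas there is $u\in\mathbb R^y$ with $u(b)\ge0$ for these $b$ and $u(y)<0$. Put $w_j=-u_j+u(y)/|y|$. Then $w(y)=-u(y)+u(y)=0$. Moreover $w(b)=-u(b)+u(y)|b|/|y|\le u(y)|b|/|y|<0$, since $b\ne\emptyset$. $\square$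

*Example.* If $y$ has an exact pivot $i$ as in Lemma 1, we may take $w_i=-(|y|-1)$ and $w_f=1$ for the other $f\in y$. Then $w(y)=0$, and a set $b\in A$ with $b\subsetneq y$ contains $i$, so $w(b)=|b|-|y|<0$. The pivot is the element of *smallest weight*.

Now delete from $y$ a random set $d$, each element with a small probability $\beta$, and look at $b=y\setminus d$. Since $w(y)=0$, we have $w(d)=-w(b)$. If $b$ is almost surely a member of $A$ other than $y$, then $w(d)>0$ almost surely: a sum of mean zero is almost always positive. Which weights allow this? Not balanced ones: if half of the weights are $+1$ and half are $-1$, then $w(d)$ is symmetric and is $\le0$ with probability at least $\frac12$. Not one large positive weight $m$ against $m$ weights $-1$: then $w(d)\le0$ whenever the large one is not deleted, which has probability $1-\beta$. There must be one large negative weight which is rarely deleted, as in the example. Once it is deleted, the sum is almost never positive. The next lemma says exactly this.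

**Lemma 3.** Let $0<\beta\le\frac14$, $0<\rho\le\frac1{200}$, and let $w:y\to\mathbb R$ be not identically $0$ with $w(y)=0$. Let $\xi_j$ $(j\in y)$ be i.i.d. Bernoulli$(\beta)$, $W=\sum_j\xi_jw_j$, and suppose $P(W\le0)\le\rho$. If $i$ minimizes $w$, then $P(W>0\mid\xi_i=1)\le200\rho$.

*Proof.* Let $M=-w_i$. Since $w\not\equiv0$ has sum $0$, $M>0$. Let $k=\lfloor1/\beta\rfloor$. The function $(1-\beta)^{1/\beta}$ is decreasing, because $\frac1\beta\ln(1-\beta)=-(1+\frac\beta2+\frac{\beta^2}3+\cdots)$. So $(1-\beta)^k\ge(1-\beta)^{1/\beta}\ge(3/4)^4>\frac14$.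

**Step 1: split off the large positive weights.** The $k$ largest weights can be switched off at a bounded cost, and this step sets up the split. If at most $k$ of the $w_j$ are positive, then with probability greater than $\frac14$ none of them is chosen and $W\le0$, contrary to $P(W\le 0)\le\rho$. So more than $k$ weights are positive. Let $H$ be the set of the $k$ largest, and $\Lambda=\min_Hw>0$. All other weights lie in $[-M,\Lambda]$. Put
$$h=\beta w(H)\ge\beta k\Lambda\ge(1-\beta)\Lambda\ge\tfrac34\Lambda,$$
where we used $k\ge\frac1\beta-1$. Write $W=W_H+W_L$, with $W_H=\sum_{j\in H}\xi_jw_j\ge0$ and $W_L$ the rest. These are independent, $P(W_H=0)\ge(1-\beta)^k\ge\frac14$, $EW_H=h$, and $EW_L=\beta(w(y)-w(H))=-h$. Let $X=W_L+h$ and $v=\operatorname{Var}W_L=\operatorname{Var}X$. Since $i\notin H$, $v\ge\beta(1-\beta)M^2>0$. If $W_H=0$ and $X\le h$, then $W\le0$. So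
$$\rho\ge P(W\le0)\ge\tfrac14P(X\le h).\tag{1}$$

**Step 2: two lower bounds for $P(X\le h)$.** These turn the smallness of $\rho$ into information on $h$ and $v$.

(a) Cantelli's inequality, $P(X\ge h)\le v/(v+h^2)$ for $EX=0$, $\operatorname{Var}X=v$, $h>0$, gives
$$P(X\le h)\ge\frac{h^2}{v+h^2}.$$

(b) Let $B=\max(M,\Lambda)$. Then
$$P(X\le h)\ge P(X<0)\ge\frac v{4(3v+B^2)}.$$
To see the second inequality, write $X=\sum_{j\notin H}Y_j$ with $Y_j=w_j(\xi_j-\beta)$, independent, of mean $0$, and $|Y_j|\le|w_j|\le B$. Expanding, $EX^4=\sum_jEY_j^4+3\sum_{j\ne l}EY_j^2EY_l^2\le B^2v+3v^2$. Hölder's inequality with exponents $\frac32$ and $3$, applied to $X^2=|X|^{2/3}|X|^{4/3}$, gives $v\le(E|X|)^{2/3}(EX^4)^{1/3}$, so $(E|X|)^2\ge v^3/(3v^2+B^2v)=v^2/(3v+B^2)$. Let $X_-=\max(-X,0)$. Since $EX=0$, $EX_-=\frac12E|X|$. By Cauchy–Schwarz, $(EX_-)^2\le P(X<0)\,EX_-^2\le P(X<0)\,v$. Combine the two.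

**Step 3: the negative weight dominates, $\Lambda<M$.** Suppose $\Lambda\ge M$. Then $B=\Lambda\le\frac43h$. If $v\le h^2$, (a) gives $P(X\le h)\ge\frac12$. If $v>h^2$, then $B^2\le\frac{16}9h^2<\frac{16}9v$, and (b) gives $P(X\le h)\ge\frac1{4(3+16/9)}=\frac9{172}>\frac1{20}$. In both cases (1) gives $\rho\ge\frac1{80}$, a contradiction. So $\Lambda<M=B$.

**Step 4: $v$ and $h$ are small compared with $M$.** By (1) and (b), $v\le16\rho(3v+M^2)$. Since $48\rho\le0.24$, we get $v\le\frac{16}{0.76}\rho M^2\le22\rho M^2$. By (1) and (a), $h^2\le4\rho(v+h^2)$. Since $4\rho\le0.02$, $h^2\le\frac{4\rho v}{0.98}\le\frac{88}{0.98}\rho^2M^2\le100\rho^2M^2$, so $h\le10\rho M$.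

**Step 5: when $i$ is chosen, $W>0$ is unlikely.** Let $W_L'=\sum_{j\notin H,\,j\ne i}\xi_jw_j$. Then $EW_L'=-h+\beta M\le\frac M4$ and $\operatorname{Var}W_L'\le v$. Given $\xi_i=1$, $W=W_H+W_L'-M$, and the variables $W_H,W_L'$ do not involve $\xi_i$. If $W_H+W_L'>M$, then $W_H\ge\frac M4$, or $W_L'>\frac{3M}4$ and so $W_L'-EW_L'\ge\frac M2$. By Markov and Chebyshev,
$$P(W>0\mid\xi_i=1)\le\frac{4h}M+\frac{4v}{M^2}\le40\rho+88\rho=128\rho\le200\rho.\qquad\square$$

## 7. Three nested random sets

Now let $A$ be cone independent with $|A|\ge2$, so $\emptyset\notin A$, and let $\delta=1-|A|/2^n$. We must show $\delta\ge c_1(\ln n)^{3/2}n^{-1/2}$ for large $n$, with an absolute $c_1$; apply this to $A$ with $|A|=c(n)\ge2^{n-1}$. "Large $n$" always refers to absolute thresholds. We may assume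
$$\delta\le(\ln n)^{3/2}n^{-1/2},\tag{2}$$
since otherwise we are done. Put
$$\eta=\tfrac1{20}\sqrt{\tfrac{\ln n}n},\quad\rho=n^{-1/10},\quad p_0=\tfrac12,\quad p_1=\tfrac12+\eta,\quad p_2=\tfrac12+2\eta.$$
Let $U_v$ $(v\in[n])$ be i.i.d. uniform on $[0,1]$, and
$$b=\{v:U_v\le p_0\}\subset x=\{v:U_v\le p_1\}\subset y=\{v:U_v\le p_2\},\qquad e=y\setminus x.$$
The set $b$ is uniform on the cube, so $P(b\notin A)=\delta$. Let $\mu$ be the law of $x$.

**Definition.** For a set $z$ and $t\in[0,1]$, $z^{-t}$ denotes the random subset of $z$ obtained by deleting each element independently with probability $t$. A *$t$-random subset* of a set contains each of its elements independently with probability $t$.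

For instance $\{1,2\}^{-t}$ is $\{1,2\}$ with probability $(1-t)^2$, each singleton with probability $t(1-t)$, and $\emptyset$ with probability $t^2$. Thinning twice, by $s$ and then by $t$, is thinning by $1-(1-s)(1-t)$. By the independence of the $U_v$ the following holds for large $n$.

* Given $x$: $b\sim x^{-\alpha}$ with $\alpha=1-\frac{p_0}{p_1}=\frac{2\eta}{1+2\eta}\in[\eta,2\eta]$.
* Given $y$: $b\sim y^{-\beta}$ with $\beta=1-\frac{p_0}{p_2}=\frac{4\eta}{1+4\eta}\in[2\eta,4\eta]$, and $x\sim y^{-\alpha'}$ with $\alpha'=1-\frac{p_1}{p_2}\le2\eta$.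
* Given $x$: $e$ is a $\gamma$-random subset of $[n]\setminus x$ with $\gamma=\frac{p_2-p_1}{1-p_1}=\frac{\eta}{\frac12-\eta}\in[2\eta,4\eta]$.

Note that $(1-\alpha')(1-\alpha)=\frac{p_1}{p_2}\cdot\frac{p_0}{p_1}=1-\beta$.

**Definition.** Let $g(z)=P(z^{-\alpha}\in A)$ and $g_{top}(z)=P(z^{-\beta}\in A)$. Let
$$Z=\{z:g(z)\le\tfrac12\},\qquad Z_{top}=\{z:g_{top}(z)\le\tfrac12\},\qquad S(x)=\{i\in x:\ x\setminus i\in Z\}.$$

So $Z$ consists of the sets from which a random step down fails to land in $A$ at least half of the time, and $S(x)$ of the elements whose removal brings $x$ into $Z$.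

*Example.* Let $A=\{a:1\in a\}$ and $\alpha<\frac12$. If $1\notin z$ then $g(z)=0$; if $1\in z$ then $g(z)=1-\alpha$. So $Z=\{z:1\notin z\}$, and $S(x)=\{1\}$ for $x\ni1$. (Here $\delta=\frac12$, so this is only an illustration of the definitions.)

Since $g(x)=P(b\in A\mid x)$ and $g_{top}(y)=P(b\in A\mid y)$, we have $\delta=E[1-g(x)]\ge\frac12\mu(Z)$, and similarly for $y$. Hence
$$\mu(Z)\le2\delta,\qquad P(y\in Z_{top})\le2\delta.\tag{3}$$

## 8. Approximate pivots, and the bound of order $1/n$

**Definition.** A set $y$ is *good* if $y\in A$, $|y|\ge n/4$ and $P(b\notin A\mid y)\le\rho/2$.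

**Step 1: most $y$ are good.** We bound the probability that each of the three conditions fails. The law of $y$ is not uniform, so $P(y\notin A)$ is not $\delta$. Let $f$ be the density of the law of $y$ with respect to the uniform measure. Each coordinate contributes a factor $2p_2$ or $2(1-p_2)$, so the second moment of $f$ is $\bigl(2p_2^2+2(1-p_2)^2\bigr)^n=(1+16\eta^2)^n$. By Cauchy–Schwarz and (2),
$$P(y\notin A)\le\sqrt\delta\,(1+16\eta^2)^{n/2}\le\sqrt\delta\,e^{8\eta^2n}=\sqrt\delta\,n^{0.02}\le(\ln n)^{3/4}n^{-0.23}\le n^{-1/5}$$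
for large $n$. This is the place which restricts $\eta$ to the order $\sqrt{\ln n/n}$. Next, $E\,P(b\notin A\mid y)=\delta$, so by Markov $P\bigl(P(b\notin A\mid y)>\rho/2\bigr)\le2\delta/\rho$. Finally $|y|\sim\mathrm{Bin}(n,p_2)$ with $p_2\ge\frac12$, and Hoeffding gives $P(|y|<n/4)\le e^{-2(n/4)^2/n}=e^{-n/8}$. Together, for large $n$,
$$P(y\text{ not good})\le n^{-1/5}+2\delta n^{1/10}+e^{-n/8}.\tag{4}$$

**Step 2: a good $y$ has an approximate pivot.** This combines Lemmas 2 and 3. Let $y$ be good, let $w$ be as in Lemma 2 (some fixed choice for each $y$), $d=y\setminus b$ and $W=w(d)=-w(b)$. Given $y$, $d$ is a $\beta$-random subset of $y$. If $b\in A$ and $b\ne y$, then $b\subsetneq y$ and $W>0$. Hence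
$$P(W\le0\mid y)\le\tfrac\rho2+P(b=y\mid y)\le\tfrac\rho2+(1-\beta)^{n/4}\le\rho$$
for large $n$, because $(1-\beta)^{n/4}\le e^{-\eta n/2}$ is smaller than every power of $1/n$. In particular $w\not\equiv0$, since otherwise $W=0$ always. For large $n$, $\beta\le\frac14$ and $\rho\le\frac1{400}$, so Lemma 3 applies. Let $i=i(y)$ be the least element minimizing $w$, a function of $y$ alone. Given $i\notin b$, $b$ is distributed as $(y\setminus i)^{-\beta}$ and is not $y$. So
$$g_{top}(y\setminus i)=P(b\in A\mid y,\ i\notin b)\le P(W>0\mid y,\ i\in d)\le200\rho.\tag{5}$$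
As $200\rho\le\frac12$, in particular $y\setminus i(y)\in Z_{top}$.

**A first lower bound, and where it stops.** We can already double count. By (4) and (2), $P(y\text{ good})\ge\frac12$ for large $n$. Every good $y$ is $z\cup v$ with $z=y\setminus i(y)\in Z_{top}$ and $v=i(y)$, and $P(y=z\cup v)=\frac{p_2}{1-p_2}P(y=z)\le2P(y=z)$. Hence
$$\tfrac12\le\sum_{z\in Z_{top}}\sum_{v\notin z}2P(y=z)\le2n\,P(y\in Z_{top})\le4\delta n,$$
that is, $\delta\ge\frac1{8n}$. The loss is the factor $n$: each $z$ was charged with all $v\notin z$, and nothing so far prevents one $z$ from serving a great many sets $z\cup v$. In the block families of Section 4, a set $z$ which misses one block $B_j$ and meets all others serves every $z\cup v$ with $v\in B_j$, because $z\cup v$ meets all blocks and meets $B_j$ exactly once. So the number of $v$ served is governed by the length of the block, and we need a reason why long "blocks" do not help.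

Here is the reason. Let $x$ be typical, let $i\in S(x)$, $z=x\setminus i\in Z$, and let $V$ be the set of all $v$ for which $z\cup v$ is again typical; think of $V$ as the block that $x$ meets only in $i$. Now add the random set $e$ to get $y=x\cup e$. If $V$ is much larger than $1/\gamma$, then $e$ is likely to contain some $j\in V$ with $j\ne i$. In that case $y\setminus i$ contains the typical set $z\cup j$ and is obtained from it by adding random elements. Then $y\setminus i$ should be typical itself and not in $Z_{top}$, so $i$ is not the pivot of $y$. If this happens for *all* $i\in S(x)$ simultaneously, $y$ has no pivot in $S(x)$. But we shall see that the pivot of $y$ nearly always lies in $S(x)$. So it must be very unlikely that $e$ hits the blocks of all $i\in S(x)$; and this forces the pairs $(x,i)$ with blocks of length about $1/\gamma$ or less to be numerous, hence $Z$ to be large. The rest of the proof carries this out.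

## 9. Candidates for the pivot seen from the middle set $x$

**Step 1: the pivot of $y$ usually lies in $S(x)$.** Let $y$ be good and $i=i(y)$. Given $y$, $x\setminus i$ is distributed as $(y\setminus i)^{-\alpha'}$, and thinning it further by $\alpha$ gives $(y\setminus i)^{-\beta}$. So $E[g(x\setminus i)\mid y]=g_{top}(y\setminus i)\le200\rho$ by (5). By Markov, $P(x\setminus i\notin Z\mid y)=P(g(x\setminus i)>\frac12\mid y)\le400\rho$. Moreover $P(i\notin x\mid y)=\alpha'$. Hence
$$P\bigl(y\text{ good},\ i(y)\notin S(x)\bigr)\le\alpha'+400\rho\le2\eta+400n^{-1/10}.\tag{6}$$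

**Definition.** A set $x$ is *good* if $x\notin Z$ and $|S(x)|\le n^{1/10}$.

(There are now good $y$ and good $x$, with different meanings. The word is applied to $x$, to $\hat x$ and to sets $z\cup v$ in the sense just defined, and to $y$ in the sense of Section 8.)

**Step 2: most $x$ are good.** If $S(x)$ is large, a random step down from $x$ is too likely to delete one of its elements and leave $A$. Let $\nu$ be the least integer exceeding $n^{1/10}$; for large $n$, $\nu\alpha\le1$. Suppose $|S(x)|\ge\nu$. Choose $S'\subset S(x)$ with $|S'|=\nu$, depending only on $x$, and let $N=|S'\setminus b|$. For $i\in S(x)$, given $x$ and $i\notin b$, the set $b$ is distributed as $(x\setminus i)^{-\alpha}$, so $P(b\notin A\mid x,\ i\notin b)=1-g(x\setminus i)\ge\frac12$. Summing over $i\in S'$, $E[N1_{b\notin A}\mid x]\ge\nu\alpha/2$. Given $x$, $N\sim\mathrm{Bin}(\nu,\alpha)$, so $E[N^2\mid x]\le\nu\alpha+(\nu\alpha)^2\le2\nu\alpha$. By Cauchy–Schwarz,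
$$\Bigl(\frac{\nu\alpha}2\Bigr)^2\le E[N^2\mid x]\,P(b\notin A\mid x)\le2\nu\alpha\,P(b\notin A\mid x),\quad\text{so}\quad P(b\notin A\mid x)\ge\frac{\nu\alpha}8.$$
Averaging over $x$, $\delta\ge\frac{\nu\alpha}8P(|S(x)|\ge\nu)$. With (3), (2), $\nu>n^{1/10}$ and $\alpha\ge\eta$,
$$P(x\text{ not good})\le2\delta+\frac{8\delta}{\nu\alpha}\le2\delta+160\,n^{-1/10}\ln n.\tag{7}$$

**Step 3: the block of $z$, and the counting identity.** For $z\in Z$ let
$$V(z)=\{v\notin z:\ z\cup v\text{ is good}\}.$$
In the example $A=\{a:1\in a\}$ we get $V(z)=\{1\}$ for every $z\in Z$. The map $(z,v)\mapsto(z\cup v,v)$ is a bijection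
$$\{(z,v):z\in Z,\ v\in V(z)\}\longleftrightarrow\{(x,v):x\text{ good},\ v\in S(x)\},\quad\mu(z\cup v)=\lambda\mu(z),\quad\lambda=\tfrac{p_1}{1-p_1}\le2.\tag{8}$$
Indeed, if $z\in Z$ and $v\in V(z)$, then $x=z\cup v$ is good and $x\setminus v=z\in Z$, so $v\in S(x)$; the inverse is $(x,v)\mapsto(x\setminus v,v)$. Consequently, for any function $F\ge0$ of such pairs,
$$\sum_{x\text{ good}}\mu(x)\sum_{i\in S(x)}F(x\setminus i,i)=\sum_{z\in Z}\lambda\mu(z)\sum_{i\in V(z)}F(z,i).$$
Note also that $i\in V(x\setminus i)$ whenever $x$ is good and $i\in S(x)$.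

**Step 4: short blocks are rare.** Later we need $|V(x\setminus i)|\ge2$, and we remove all short blocks at once. Let $G$ be the set of good $x$ such that $|V(x\setminus i)|>n^{1/4}$ for all $i\in S(x)$. By (8), the expected number of $i\in S(x)$ with $x$ good and $|V(x\setminus i)|\le n^{1/4}$ is
$$\sum_{z\in Z,\ |V(z)|\le n^{1/4}}\lambda\mu(z)|V(z)|\le\lambda\mu(Z)n^{1/4}\le4\delta n^{1/4},$$
which tends to $0$ by (2). With (7), $P(x\in G)\ge\frac12$ for large $n$.

## 10. The event that every block is hit

Let $\mathcal E$ be the event that $x\in G$ and $e\cap\bigl(V(x\setminus i)\setminus i\bigr)\ne\emptyset$ for all $i\in S(x)$.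

**Claim 1.** $P(\mathcal E)\ge\frac12\exp(-32\delta/\gamma)$.

*Proof.* **Step 1: condition on $x$.** We first bound the conditional probability by a product. Fix $x\in G$. No element of $V(x\setminus i)\setminus i$ lies in $x$, so this is a subset of $[n]\setminus x$ with $|V(x\setminus i)|-1$ elements, while $e$ is a $\gamma$-random subset of $[n]\setminus x$. The events "$e$ meets $V(x\setminus i)\setminus i$" are increasing in $e$. Harris' inequality says that, under a product measure, the probability of an intersection of increasing events is at least the product of their probabilities. So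
$$P(\mathcal E\mid x)\ge e^{-\Phi(x)},\quad\Phi(x)=\sum_{i\in S(x)}\varphi(|V(x\setminus i)|),\quad\varphi(h)=-\ln\bigl(1-(1-\gamma)^{h-1}\bigr).$$

**Step 2: a block of length $h$ costs at most $4/(\gamma h)$.** For $h\ge2$ we have $h-1\ge h/2$ and $(1-\gamma)^{h-1}\le e^{-\gamma h/2}$. For $u>0$, using $e^{-mu}\le\frac1{mu}$,
$$-\ln(1-e^{-u})=\sum_{m\ge1}\frac{e^{-mu}}m\le\sum_{m\ge1}\frac1{m^2u}\le\frac2u.$$
With $u=\gamma h/2$ we get $h\varphi(h)\le4/\gamma$.

**Step 3: average over $x$.** Here the block length cancels. For large $n$, $n^{1/4}\ge2$. By (8), Step 2 and (3),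
$$E[1_G\Phi]\le\sum_{z\in Z,\ |V(z)|>n^{1/4}}\lambda\mu(z)\,|V(z)|\,\varphi(|V(z)|)\le2\cdot2\delta\cdot\frac4\gamma=\frac{16\delta}\gamma.$$
The factor $|V(z)|$, which caused the loss in Section 8, is compensated by the fact that long blocks are hit more easily. By Jensen's inequality applied on $G$, and $P(G)\ge\frac12$,
$$P(\mathcal E)\ge E[1_Ge^{-\Phi}]\ge P(G)\exp\Bigl(-\frac{E[1_G\Phi]}{P(G)}\Bigr)\ge\tfrac12\exp(-32\delta/\gamma).\qquad\square$$

We now need an upper bound for $P(\mathcal E)$. For $i\in S(x)$, $x$ good, put $J_i=|e\cap(V(x\setminus i)\setminus i)|$. Let $\mathcal F$ be the event that $x$ is good and for some $i\in S(x)$ we have $J_i\ge1$ and $(x\setminus i)\cup e\in Z_{top}$. Suppose that $\mathcal E$ holds, $y$ is good and $i=i(y)\in S(x)$. Then $x$ is good and $J_i\ge1$, and $(x\setminus i)\cup e=y\setminus i\in Z_{top}$ by (5), because $y=x\cup e$, $i\in x$ and $e\cap x=\emptyset$. So $\mathcal F$ holds. Hence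
$$P(\mathcal E)\le P(y\text{ not good})+P\bigl(y\text{ good},\ i(y)\notin S(x)\bigr)+P(\mathcal F).\tag{9}$$
The first two terms are controlled by (4) and (6).

## 11. Exchanging $i$ for $j$: the event $\mathcal F$ is rare

**Claim 2.** $P(\mathcal F)\le n^{-1/5}$ for large $n$.

*Proof.* The principle: if $j\in e$ lies in the block $V(z)$ of $z=x\setminus i$, then $z\cup e$ is the good set $\hat x=z\cup j$ plus random elements. Such a set is in $Z_{top}$ only with small total probability.

**Step 1: total mass of $Z_{top}$ seen from good sets.** For a set $\hat x$ let $\tau(\hat x)=P(\hat x\cup e''\in Z_{top})$, with $e''$ a $\gamma$-random subset of $[n]\setminus\hat x$. Then $\sum_{\hat x}\mu(\hat x)\tau(\hat x)=P(y\in Z_{top})\le2\delta$. By (8) and the definition of good,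
$$\Sigma:=\sum_{z\in Z}\lambda\mu(z)\sum_{j\in V(z)}\tau(z\cup j)=\sum_{\hat x\text{ good}}\mu(\hat x)\,|S(\hat x)|\,\tau(\hat x)\le2\delta n^{1/10}.\tag{10}$$

**Step 2: union bound over $i$.** This rewrites $P(\mathcal F)$ in terms of $z$. Summing over $i\in S(x)$ and using (8),
$$P(\mathcal F)\le\sum_{z\in Z}\lambda\mu(z)\sum_{i\in V(z)}P_e\bigl(J_i\ge1,\ z\cup e\in Z_{top}\bigr),\tag{11}$$
where $e$ is a $\gamma$-random subset of $[n]\setminus(z\cup i)$ and $J_i=|e\cap(V(z)\setminus i)|$.

**Step 3: the exchange.** This compares the pair $(z\cup i,\ e)$ with the pair $(z\cup j,\ e'')$. Let $j\in V(z)\setminus i$. Given $j\in e$, the set $e\setminus j$ is $\gamma$-random in $[n]\setminus(z\cup\{i,j\})$, and this is the law of a $\gamma$-random subset $e''$ of $[n]\setminus(z\cup j)$ conditioned on $i\notin e''$. Therefore, for large $n$ (so that $\gamma\le\frac12$),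
$$P_e(j\in e,\ z\cup e\in Z_{top})=\gamma P\bigl(z\cup j\cup e''\in Z_{top}\mid i\notin e''\bigr)\le\frac\gamma{1-\gamma}\tau(z\cup j)\le2\gamma\,\tau(z\cup j).\tag{12}$$
Summing over $j\in V(z)\setminus i$,
$$E_e\bigl[J_i1_{z\cup e\in Z_{top}}\bigr]\le2\gamma\sum_{j\in V(z)}\tau(z\cup j).$$

Let $h=|V(z)|$ and $t_0=n^{3/5}$. If we used $1_{J_i\ge1}\le J_i$ for all $z$, the sum over $i\in V(z)$ would cost a factor $h$, possibly near $n$. For long blocks $J_i$ is typically of size $\gamma h$, and we can divide by this. So there are two cases.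

**Step 4: terms with $h\le t_0$.** Use $1_{J_i\ge1}\le J_i$. There are $h\le t_0$ values of $i$ for each $z$, so these terms of (11) add up to at most $t_0\cdot2\gamma\,\Sigma\le4\gamma\delta n^{7/10}$. By (2) and $\gamma\le4\eta$, $\gamma\delta\le\frac15(\ln n)^2n^{-1}$, so the contribution is $O(n^{-3/10}(\ln n)^2)$.

**Step 5: terms with $h>t_0$.** Use
$$1_{J_i\ge1}\le1_{J_i<\gamma(h-1)/2}+\frac{2J_i}{\gamma(h-1)},$$
which is clear in each of the cases $J_i<\gamma(h-1)/2$ and $J_i\ge\gamma(h-1)/2$. For the first part drop the condition $z\cup e\in Z_{top}$. Since $J_i\sim\mathrm{Bin}(h-1,\gamma)$, the Chernoff bound $P(\mathrm{Bin}(m,\gamma)<\gamma m/2)\le e^{-\gamma m/8}$ gives at most $e^{-\gamma(h-1)/8}$. As $\gamma\ge2\eta=\frac1{10}\sqrt{\ln n/n}$ and $h-1\ge\frac12n^{3/5}$, the exponent satisfies $\gamma(h-1)/8\ge\frac1{160}\sqrt{\ln n}\,n^{1/10}\ge n^{1/10}/200$. By (8), the weights $\lambda\mu(z)$ summed over all $z\in Z$, $i\in V(z)$ give $E[|S(x)|1_{x\text{ good}}]\le n^{1/10}$. So the first part contributes at most $n^{1/10}e^{-n^{1/10}/200}$. By Step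 3, the second part contributes at most
$$\sum_{z}\lambda\mu(z)\cdot h\cdot\frac2{\gamma(h-1)}\cdot2\gamma\sum_{j\in V(z)}\tau(z\cup j)\le8\Sigma\le16\delta n^{1/10}\le16(\ln n)^{3/2}n^{-2/5},$$
where the factor $h$ counts $i\in V(z)$ and $\frac h{h-1}\le2$.

All contributions are $O(n^{-3/10}(\ln n)^2)$, hence at most $n^{-1/5}$ in total for large $n$. $\square$

## 12. Comparing the two bounds for $P(\mathcal E)$

By (9), (4), (6) and Claim 2,
$$P(\mathcal E)\le n^{-1/5}+2\delta n^{1/10}+e^{-n/8}+2\eta+400n^{-1/10}+n^{-1/5}.$$
By (2), $2\delta n^{1/10}\le2(\ln n)^{3/2}n^{-2/5}$. The slowest term is $400n^{-1/10}$, so $P(\mathcal E)\le n^{-1/20}$ for large $n$. With Claim 1, $\frac12e^{-32\delta/\gamma}\le n^{-1/20}$. Taking logarithms,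
$$\frac{32\delta}\gamma\ge\frac{\ln n}{20}-\ln2.$$
For large $n$ the right-hand side is at least $\frac{\ln n}{40}$. Since $\gamma\ge2\eta=\frac1{10}\sqrt{\ln n/n}$,
$$\delta\ \ge\ \frac{\gamma\ln n}{1280}\ \ge\ \frac{2\eta\ln n}{1280}\ =\ \frac{1}{12800}\cdot\frac{(\ln n)^{3/2}}{\sqrt n}\ \ge\ 10^{-5}\,\frac{(\ln n)^{3/2}}{\sqrt n}.$$
This holds for every cone independent $A$ with $|A|\ge2$ that satisfies (2), and if (2) fails the bound is trivial. It proves the lower bound in Theorem 2. Together with Section 5, $c(n)=2^n\bigl(1-\Theta((\ln n)^{3/2}n^{-1/2})\bigr)$. $\blacksquare$
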